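# A positive Morse function $K$ on $S^3$ with $N(K)\ge 2$ and exactly one conformal metric of scalar curvature $K$

## 1. Conformal metrics on $S^3$ and the Möbius action

Let $(S^3,g_0)$ be the round unit sphere in $\mathbb R^4$, $\Delta$ its Laplace–Beltrami operator, $\sigma$ its measure, of total mass $2\pi^2$. Let $B=\{\xi\in\mathbb R^4:|\xi|<1\}$, so $S^3=\partial B$.

**Definition 1 (solution).** For a positive smooth function $K$ on $S^3$, a *solution* is a smooth positive $u$ on $S^3$ with
$$\Delta u-\tfrac34u+\tfrac18Ku^5=0 .\tag{1}$$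
Such a $u$ gives the metric $u^4g_0$, conformal to $g_0$, of scalar curvature $K$. It is convenient to write $K=6\kappa$; then (1) reads
$$-\Delta u+\tfrac34u=\tfrac34\kappa u^5.\tag{2}$$

*Example.* For $K=6$ we have $\kappa=1$, and $u=1$ is a solution: the round metric has scalar curvature $6$.

The exponent $5$ is the one for which the equation is invariant under conformal maps. For $\xi\in B$ let
$$\varphi_\xi(x)=\frac{(1+2\xi\cdot x+|x|^2)\,\xi+(1-|\xi|^2)\,x}{1+2\xi\cdot x+|\xi|^2|x|^2}.$$
I recall the standard facts. The map $\varphi_\xi$ is a Möbius map of $\bar B$ with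
$$\varphi_\xi(0)=\xi,\quad D\varphi_\xi(0)=(1-|\xi|^2)\,\mathrm{Id},\quad \varphi_\xi^{-1}=\varphi_{-\xi},\quad \varphi_{\gamma\xi}=\gamma\varphi_\xi\gamma^{-1}\ \ (\gamma\in O(4)).$$
On $S^3$ it is conformal with factor $\frac{1-|\xi|^2}{|x+\xi|^2}$. A Möbius map of the ball fixing $0$ lies in $O(4)$. By Liouville's theorem, every conformal diffeomorphism of $S^3$ is $\varphi_\xi\circ R$ with $\xi\in B$, $R\in O(4)$.

**Definition 2 (conformal action on functions).** For a conformal diffeomorphism $\varphi$ of $S^3$ put $T_\varphi u=(u\circ\varphi)\,|\det d\varphi|^{1/6}$.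

Directly from the chain rule, $T_\psi T_\varphi=T_{\varphi\circ\psi}$. The operator $-\Delta+\frac34$ is the conformal Laplacian of $S^3$, so
$$(-\Delta+\tfrac34)(T_\varphi u)=|\det d\varphi|^{5/6}\,\big((-\Delta+\tfrac34)u\big)\circ\varphi .\tag{3}$$
Hence, if $u$ solves (2) with $\kappa$, then $T_\varphi u$ solves (2) with $\kappa\circ\varphi$.

*Example.* Take $\kappa=1$ and $u=1$. Then every function
$$T_{\varphi_\xi}1=\Big(\frac{1-|\xi|^2}{|x+\xi|^2}\Big)^{1/2}$$
solves (2) with $\kappa=1$. If $\xi=ra$ with $|a|=1$ and $0<r<1$, its maximum is at $x=-a$, with value $\big(\frac{1+r}{1-r}\big)^{1/2}$, which tends to $\infty$ as $r\to1$. These are the "bubbles" that make the analysis of (1) delicate.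

## 2. Counting critical points: the number $N(K)$

Recall that a function is Morse if its Hessian is invertible at each critical point, and that the Morse index is the number of negative eigenvalues of the Hessian.

**Definition 3 (the numbers $D_\mu$ and $N$).** Let $K$ be a Morse function on $S^3$ with $\Delta K\ne0$ at its critical points. For $\mu=0,1,2$ let $D_\mu$ be the number of critical points at which $\Delta K<0$ and the Morse index of $-K$ is $\mu$, and
$$N(K)=\Big|1-\sum_{\mu=0}^2(-1)^\mu D_\mu\Big| .$$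

So $\mu=0$ means a local maximum of $K$. These numbers are the same for $k$ and for $6(1+\varepsilon k)$, $\varepsilon>0$.

*Example (linear).* Let $k=x_4$. The critical points are $\pm e_4$, and $\Delta x_4=-3x_4$. Only the maximum $e_4$ counts: $D_0=1$, $D_1=D_2=0$, $N=0$.

*Example (quadratic).* Let $k=\sum a_ix_i^2$ with distinct nonzero $a_i$, $\sum a_i=0$. This is a harmonic polynomial of degree $2$, so $\Delta k=-8k$ on $S^3$. The critical points are $\pm e_i$, where $\Delta k=-8a_i$ and the Hessian eigenvalues are $2(a_j-a_i)$, $j\neq i$. So $\pm e_i$ counts if and only if $a_i>0$, with $\mu=\#\{j:a_j>a_i\}$. If $p\in\{1,2,3\}$ of the $a_i$ are positive, then $\sum(-1)^\mu D_\mu$ is $2$, $0$, $2$ for $p=1,2,3$, and $N=1$ in all cases.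

## 3. Does $N(K)>1$ force a second solution?

Schoen and Zhang proved: if $K$ is a positive Morse function with $\Delta K\ne0$ at its critical points and, in addition, $K$ is a regular value of the scalar curvature map $g\mapsto R_g$, then (1) has at least $N(K)$ solutions. The following conjecture, from the "Research Statement" of Fernando Schwartz, drops the additional hypothesis and asks for less.

**Conjecture.** Let $K$ be a positive Morse function on $S^3$ with $\Delta K\ne0$ at its critical points. If $N(K)>1$, then (1) has at least two solutions.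

The conjecture is false, for every value of $N(K)\geq 2$.

**Theorem 1.** Let $m\ge3$. There are $\varepsilon_*>0$ and functions $k_{s(\varepsilon)}$ (restrictions to $S^3$ of explicit polynomials, with $J<m$ real parameters $s(\varepsilon)$, $0<\varepsilon<\varepsilon_*$) such that $K_\varepsilon=6(1+\varepsilon k_{s(\varepsilon)})$ is a positive Morse function with $\Delta K_\varepsilon\ne0$ at its critical points, $D_0=2$, $D_1=m$, $D_2=0$, hence $N(K_\varepsilon)=m-1\ge2$, and (1) with $K=K_\varepsilon$ has exactly one solution.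

**Theorem 2.** In Theorem 1, for $\varepsilon$ small, the linearization of (1) at the unique solution has kernel of dimension exactly $2$.

Since the parameters $s(\varepsilon)$ will stay bounded, $K_\varepsilon\to6$ in $C^\infty$ as $\varepsilon\to0$: the counterexamples are arbitrarily close to a constant.

Beyond linear elliptic theory, maximum principles, the implicit function theorem and Brouwer's theorem, the proof uses three classical results: Liouville's theorem quoted above; Obata's theorem, that the smooth positive solutions of (2) with $\kappa=1$ are exactly the functions $T_\psi1=|\det d\psi|^{1/6}$, $\psi$ conformal; and the theorem of Caffarelli–Gidas–Spruck, that the positive solutions of $-\Delta U=3U^5$ on $\mathbb R^3$ are the functions $\big(\lambda/(1+\lambda^2|x-x_0|^2)\big)^{1/2}$.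

## 4. Constant and linear curvature by hand

For $K=6$ (not Morse) the solutions form a noncompact four-parameter family, by Obata. A nonconstant $K$ near $6$ must select among them. The first selection rule is an identity, which we shall use again in Section 12.

**Lemma 1 (Kazdan–Warner).** If $u$ is a solution of (2) with $\kappa$ smooth, then for $j=1,\dots,4$
$$\int_{S^3}\langle\nabla\kappa,\nabla x_j\rangle\,u^6\,d\sigma=0.\tag{4}$$

*Proof.* Let $I_\kappa(u)=\int\frac12|\nabla u|^2+\frac38u^2-\frac18\kappa u^6$; its critical points are the solutions of (2). By (3), $\int (T_\psi u)(-\Delta+\frac34)T_\psi u=\int u(-\Delta+\frac34)u$, because the powers of $|\det d\psi|$ add up to $\frac16+\frac56=1$. Also $\int(\kappa\circ\psi)(T_\psi u)^6=\int\kappa u^6$. So $I_{\kappa\circ\psi}(T_\psi u)=I_\kappa(u)$. The Hessian of $x_j$ is $-x_jg_0$, so the flow $\psi_t$ of $\nabla x_j$ is conformal. Differentiate $I_{\kappa\circ\psi_t}(T_{\psi_t}u)=I_\kappa(u)$ at $t=0$: the derivative through $u$ vanishes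 as $I_\kappa'(u)=0$, and what remains is $-\frac18\int\langle\nabla\kappa,\nabla x_j\rangle u^6=0$. $\square$

For $K=6(1+\varepsilon x_4)$, $0<\varepsilon<1$, (4) with $j=4$ says $\varepsilon\int(1-x_4^2)u^6=0$, which is impossible. So there are no solutions, in agreement with $N=0$.

## 5. Reduction to a vector field on the ball

*What this section is for.* We look at $K=6(1+\varepsilon k)$ and turn the search for solutions that are, up to a conformal map, close to $1$ into the search for zeros of a vector field on $B$. We do it for a family $k_s=k_0+\sum_{j=1}^Js_jq_j$, $s\in\mathbb R^J$, where $k_0,q_j$ are restrictions of polynomials; they are chosen later.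

If $u$ solves (2) with $\kappa=1+\varepsilon k$, then $T_{\varphi_\xi}u$ solves (2) with $1+f$, $f=\varepsilon k\circ\varphi_\xi$. So we study (2) near $u=1$ for small $f\in L^\infty$. The linearization at $u=1$, $f=0$ is $h\mapsto-\Delta h+\frac34h-\frac{15}4h=-\Delta h-3h$. The eigenvalues of $-\Delta$ on $S^3$ are $l(l+2)$, so $\ker(-\Delta-3)=\mathrm{span}\{x_1,\dots,x_4\}$. We remove this kernel with Lagrange multipliers: seek $(w,\Lambda)\in W^{2,4}(S^3)\times\mathbb R^4$ with
$$-\Delta w+\tfrac34w-\tfrac34(1+f)w^5=\sum_{j=1}^4\Lambda_jx_j,\qquad\int wx_j\,d\sigma=0\quad(j=1,\dots,4).\tag{5}$$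
Use the norm $\|w\|_{W^{2,4}}=\|-\Delta w+\frac34w\|_{L^4}$, which is equivalent to the usual one and invariant under $O(4)$.

**Step 1: solving (5).** Since $4>3$, $W^{2,4}\subset C^1$, so the left side of (5) is a smooth map of $(f,w)\in L^\infty\times W^{2,4}$ into $L^4$. At $f=0$ a solution is $(w,\Lambda)=(1,0)$, and the linearization in $(w,\Lambda)$ is
$$\{h\in W^{2,4}:h\perp x_j\ \forall j\}\times\mathbb R^4\to L^4,\qquad(h,\ell)\mapsto-\Delta h-3h-\ell\cdot x .$$
It is an isomorphism: given $g\in L^4$ there is exactly one $\ell$ with $g+\ell\cdot x\perp x_j$ for all $j$, and then exactly one $h\perp x_j$ with $-\Delta h-3h=g+\ell\cdot x$. By the implicit function theorem there are $t_0,t_1>0$ such that for $\|f\|_\infty<t_0$, (5) has exactly one solution $(w(f),\Lambda(f))$ with $\|w-1\|_{W^{2,4}}+|\Lambda|<t_1$. It is smooth in $f$, and (with $t_0$ decreased if needed) $\|w(f)-1\|_{W^{2,4}}\le C\|f\|_\infty$. Decreasing $t_1$ and then $t_0$, we also have $w(f)>0$.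

**Step 2: the vector field.** Choose $\varepsilon_0>0$ with $\varepsilon_0\sup_{|s|\le2}\|k_s\|_\infty<t_0$ and set
$$V(\varepsilon,s,\xi)=\Lambda(\varepsilon\,k_s\circ\varphi_\xi)\in\mathbb R^4,\qquad|\varepsilon|<\varepsilon_0,\ |s|<2,\ \xi\in B .$$
The function $(s,\xi,x)\mapsto k_s(\varphi_\xi(x))$ is smooth on $\mathbb R^J\times B\times S^3$ and $S^3$ is compact, so by Taylor's formula with uniform remainders $(s,\xi)\mapsto k_s\circ\varphi_\xi\in C^0(S^3)$ is smooth. Hence $V$ is smooth. If $V(\varepsilon,s,\xi)=0$, then $w(\varepsilon k_s\circ\varphi_\xi)$ solves (2) with $1+\varepsilon k_s\circ\varphi_\xi$, so $T_{\varphi_{-\xi}}w(\varepsilon k_s\circ\varphi_\xi)$ solves (2) with $1+\varepsilon k_s$ (smoothness is elliptic regularity).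

**Step 3: the leading part.** Since $\Lambda(0)=0$, $V=0$ at $\varepsilon=0$, so $V=\varepsilon\tilde V$ with $\tilde V=\int_0^1\partial_\varepsilon V(t\varepsilon,s,\xi)\,dt$ smooth. Linearizing (5) at $f=0$ in a direction $f$ gives $-\Delta h-3h=\frac34f+\ell\cdot x$. Pair with $x_j$ and use $\int x_ix_j=\frac{2\pi^2}4\delta_{ij}=\frac{\pi^2}2\delta_{ij}$: $0=\frac34\int fx_j+\frac{\pi^2}2\ell_j$. Therefore
$$\tilde V(0,s,\xi)=-\frac3{2\pi^2}\int_{S^3}(k_s\circ\varphi_\xi)\,x\,d\sigma.\tag{6}$$

**Step 4: symmetry.** Let $\gamma\in O(4)$ with $k_s\circ\gamma=k_s$. Then $k_s\circ\varphi_{\gamma\xi}=k_s\circ\gamma\varphi_\xi\gamma^{-1}=(k_s\circ\varphi_\xi)\circ\gamma^{-1}$. If $(w,\Lambda)$ solves (5) with $f$, then $w\circ\gamma^{-1}$ solves it with $f\circ\gamma^{-1}$ and right side $\Lambda\cdot\gamma^{-1}x=(\gamma\Lambda)\cdot x$; norms are unchanged. By uniqueness $\Lambda(f\circ\gamma^{-1})=\gamma\Lambda(f)$. So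
$$V(\varepsilon,s,\gamma\xi)=\gamma V(\varepsilon,s,\xi),\qquad\tilde V(\varepsilon,s,\gamma\xi)=\gamma\tilde V(\varepsilon,s,\xi).\tag{7}$$

## 6. The averaged extension $F$ of $k$

*What this section is for.* The integral in (6) is a gradient, and it can be computed from the harmonic extension of $k$.

**Definition 4 (averaged extension).** For smooth $k$ on $S^3$ and $\xi\in B$ let
$$F(\xi)=\frac1{2\pi^2}\int k\circ\varphi_\xi\,d\sigma=\frac1{2\pi^2}\int k\,P_\xi\,d\sigma,\qquad P_\xi(y)=\Big(\frac{1-|\xi|^2}{|\xi-y|^2}\Big)^3 .$$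

The second form is the substitution $y=\varphi_\xi(x)$, whose inverse $\varphi_{-\xi}$ has Jacobian $P_\xi$.

**Lemma 2.** Let $H$ be the Euclidean harmonic extension of $k$ to $B$, $r=|\xi|$, $E=r\partial_r$. Then
$$F=H+\tfrac12(1-r^2)EH .\tag{8}$$
If $H$ is smooth on $\bar B$, then at $r=1$: $F=k$, $\partial_rF=0$, $\partial_r^2F=\Delta k$. Moreover
$$(1-|\xi|^2)\nabla F(\xi)=\frac6{2\pi^2}\int(k\circ\varphi_\xi)\,x\,d\sigma.\tag{9}$$

*Proof.* Put $D=|\xi-y|^2=r^2-2\xi\cdot y+1$. The Poisson kernel of $B\subset\mathbb R^4$, relative to the normalized measure, is $P=(1-r^2)/D^2$. We have $ED=2r^2-2\xi\cdot y=D-1+r^2$ and $E(1-r^2)=-2r^2$, so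
$$EP=-\frac{2r^2}{D^2}-\frac{2(1-r^2)(D-1+r^2)}{D^3}=-\frac2{D^2}+\frac{2(1-r^2)^2}{D^3},$$
and $P+\frac12(1-r^2)EP=(1-r^2)^3/D^3=P_\xi$. Integrating against $k$ gives (8).

At $r=1$, $F=H=k$. Differentiating (8), with $rEH=r^2H_r$,
$$F_r=H_r-r^2H_r+\tfrac12(1-r^2)(EH)_r=(1-r^2)\big[H_r+\tfrac12(EH)_r\big],$$
which vanishes at $r=1$; and $F_{rr}|_{r=1}=-2[H_r+\frac12(H_r+H_{rr})]=-(3H_r+H_{rr})=\Delta k$, because $0=H_{rr}+\frac3rH_r+\frac1{r^2}\Delta_{S^3}H$.

For (9): $\varphi_\xi\circ\varphi_\eta$ and $\varphi_{\varphi_\xi(\eta)}$ both map $0$ to $\varphi_\xi(\eta)$, so $\varphi_\xi\circ\varphi_\eta=\varphi_{\varphi_\xi(\eta)}\circ R$ with $R\in O(4)$. Since rotations preserve $\sigma$,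
$$F(\varphi_\xi(\eta))=\frac1{2\pi^2}\int k\circ\varphi_\xi\circ\varphi_\eta\,d\sigma=\frac1{2\pi^2}\int(k\circ\varphi_\xi)P_\eta\,d\sigma .$$
Here $P_\eta(y)=1+6\eta\cdot y+O(|\eta|^2)$ and $D\varphi_\xi(0)=(1-|\xi|^2)\mathrm{Id}$; differentiating at $\eta=0$ gives (9). $\square$

Writing $F_s$ for the extension of $k_s$, (6) and (9) give
$$\tilde V(0,s,\xi)=-\tfrac12(1-|\xi|^2)\nabla F_s(\xi).\tag{10}$$
If $k$ is the restriction of a harmonic homogeneous polynomial $H$ of degree $d$, then (8) says $F=\big(1+\frac d2(1-r^2)\big)H$.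

*Example (linear).* For $k=x_4$, $F=\frac12(3-r^2)\xi_4$. If $\nabla F=0$, the components $i\le3$ give $\xi_i\xi_4=0$; if $\xi_4=0$, then $\partial_4F=\frac12(3-r^2)\neq0$, and on the axis $\partial_4F=\frac12(3-3\xi_4^2)>0$. So $F$ has no critical point in $B$.

*Example (quadratic).* For $k=\sum a_ix_i^2$ as in Section 2, $F=(2-r^2)q$ with $q=\sum a_i\xi_i^2$, and $\partial_iF=2\xi_i[(2-r^2)a_i-q]$. At a critical point $\xi\neq0$ all $a_i$ with $\xi_i\ne0$ coincide, so there is one such $i$, and then $q=a_ir^2$ gives $2-r^2=r^2$, $r=1$. In $B$ the only critical point is $0$, and it is nondegenerate.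

## 7. Why nondegenerate critical points of $F$ cannot give a counterexample

A sensible first attempt is to take some $k$ with $N>1$, compute $F$, and hope that for small $\varepsilon$ there is only one zero. The following remark, which is not used in the proof, shows where this stops.

**Remark 1.** Let $k$ be the restriction of a polynomial, Morse, with $\Delta k\ne0$ at its critical points. By Lemma 2, at $\xi=(1-\delta)a$, $|a|=1$, the tangential part of $\nabla F$ is $\nabla k(a)+O(\delta)$ and $\partial_rF=-\delta\Delta k(a)+O(\delta^2)$. Where $|\nabla k|$ is small, $|\Delta k|$ is bounded below, so $\nabla F\ne0$ for all small $\delta>0$. Morse's index formula for a vector field on a manifold with boundary says that the total index of $\nabla F$ on $\{|\xi|\le1-\delta\}$ is $1$ (the Euler characteristic of the ball) minus the total index of the tangential part on the region of the boundary where the field points inward. The zeros of the tangential part are close to the critical points of $k$,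 with index $(-1)^{\mathrm{ind}\,k}$, and the field points inward at those with $\Delta k>0$. Since all the indices on $S^3$ add up to $0$, the total index of $\nabla F$ is
$$1-\sum_{\Delta k>0}(-1)^{\mathrm{ind}\,k}=1+\sum_{\Delta k<0}(-1)^{\mathrm{ind}\,k}=1-\sum_{\mu=0}^2(-1)^\mu D_\mu,$$
because $\mathrm{ind}\,k=3-\mu$, and $\mu=3$ (a minimum) has $\Delta k>0$. A nondegenerate zero has index $\pm1$. So if all critical points of $F$ in $B$ are nondegenerate, there are at least $N$ of them. By (10) and the implicit function theorem each continues to a zero $\xi_i(\varepsilon)$ of $\tilde V(\varepsilon,\cdot)$ for small $\varepsilon>0$. The resulting solutions $T_{\varphi_{-\xi_i(\varepsilon)}}w(\varepsilon k\circ\varphi_{\xi_i(\varepsilon)})$ tend uniformly to the bubbles $T_{\varphi_{-\xi_i}}1$, which are different for different $\xi_i$ (the maximum point and the maximum value determine $\xi_i$). So for small $\varepsilon$ there are at least $N$ solutions.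

So within this approach we need an $F$ with a *degenerate* zero of $\nabla F$ that carries the whole index. In the plane, $\nabla\big(\frac1m\operatorname{Re}z^m\big)=\bar z^{m-1}$ has an isolated zero of index $-(m-1)$. Multiplying by a saddle in two more variables (index $-1$) gives index $m-1$. This suggests the choice that follows.

## 8. A monkey saddle times a saddle

Write $\xi=(z,x_3,x_4)$ with $z=\rho e^{i\theta}\in\mathbb C$. Fix $m\ge3$ and let
$$k_0=\tfrac1m\operatorname{Re}z^m+x_3^2-x_4^2\quad\text{on }S^3 .$$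
Both pieces are harmonic and homogeneous, of degrees $m$ and $2$, so with
$$\alpha=\tfrac12\big((m+2)-mr^2\big),\quad\beta=2-r^2,\quad C=\tfrac1m\rho^m\cos m\theta,\quad Q=x_3^2-x_4^2$$
the extension of $k_0$ is
$$F_0=\alpha C+\beta Q .\tag{11}$$

**Lemma 3.** (i) The only critical point of $F_0$ in $B$ is $0$. (ii) $k_0$ is Morse, $\Delta k_0\ne0$ at its critical points, and $D_0=2$, $D_1=m$, $D_2=0$.

*Proof.* For $r\le1$ we have $\alpha\ge1$, $\beta\ge1$. Since $\nabla\alpha=-m\xi$ and $\nabla\beta=-2\xi$, $\nabla F_0=\alpha\nabla C+\beta\nabla Q+S\xi$ with $S=-mC-2Q$. So the critical equations are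
$$x_3(S+2\beta)=0,\quad x_4(S-2\beta)=0,\quad\text{and, if }\rho>0:\ \ \sin m\theta=0,\ \ \rho^2S+m\alpha C=0,\tag{12}$$
the last one being $\rho\,\partial_\rho F_0=0$. If $\rho=0$, the $z$-derivatives vanish automatically, as $m\ge3$.

*(i)* Let $r<1$ and $\xi\ne0$.

* $x_3=x_4=0$, $\rho>0$. Then $Q=0$, $S=-mC$, $C\neq0$ (as $\sin m\theta=0$), and $mC(\alpha-\rho^2)=0$. But $\alpha-\rho^2=\frac{m+2}2(1-\rho^2)>0$. Impossible.
* $x_3x_4\ne0$. Then $S=-2\beta=2\beta$, so $\beta=0$. Impossible.
* $x_3\ne0=x_4$. Then $S=-2\beta$. If $\rho=0$, then $S=-2r^2$, so $r^2=2-r^2$ and $r=1$: impossible. If $\rho>0$, then $C=2\beta\rho^2/(m\alpha)$, and $-mC-2x_3^2=-2\beta$ with $x_3^2=r^2-\rho^2$ gives $\frac{\beta\rho^2}\alpha+r^2-\rho^2=\beta$, i.e.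
$$\frac{\rho^2(\beta-\alpha)}\alpha=\beta-r^2=2(1-r^2)>0 .$$
But $\beta-\alpha=-(\frac m2-1)(1-r^2)<0$. Impossible.
* $x_4\ne0=x_3$. Then $S=2\beta$. If $\rho=0$, then $2r^2=2(2-r^2)$: impossible. If $\rho>0$, then $C=-2\beta\rho^2/(m\alpha)$, and $-mC+2x_4^2=2\beta$ is the same contradictory equation.

*(ii)* On $r=1$ we have $F_0=k_0$ and $\partial_rF_0=0$, so the critical points of $k_0$ are those of $F_0$ with $r=1$; there $\alpha=\beta=1$. The same case division gives: the $2m$ points $x_3=x_4=0$, $\cos m\theta=\pm1$ (all satisfy (12)); the points $x_3=\pm1$; the points $x_4=\pm1$; and possibly points with $0<\rho<1$ and $|C|=2\rho^2/m$. As $\sin m\theta=0$ there, the last condition is $\rho^{m-2}=2$, impossible. We compute the Hessians in coordinates in which the metric at the point is the identity.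

* At $x_3=\pm1$, in coordinates $(z,x_4)$: $k_0=1-\rho^2-2x_4^2+O(\rho^3)$. Eigenvalues $-2,-2,-4$; $\Delta k_0=-8$; the index of $-k_0$ is $0$.
* At $x_4=\pm1$, in coordinates $(z,x_3)$: $k_0=-1+\rho^2+2x_3^2+O(\rho^3)$. Eigenvalues $2,2,4$; $\Delta k_0=8>0$.
* At $\cos m\theta=\varsigma=\pm1$, in coordinates $(\theta,x_3,x_4)$: $k_0=\frac1m(1-x_3^2-x_4^2)^{m/2}\cos m\theta+x_3^2-x_4^2$. Eigenvalues $-\varsigma m$, $2-\varsigma$, $-2-\varsigma$. For $\varsigma=1$: $(-m,1,-3)$, $\Delta k_0=-m-2<0$, the index of $-k_0$ is $1$; there are $m$ such points. For $\varsigma=-1$: $(m,3,-1)$, $\Delta k_0=m+2>0$. $\square$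

So $N=|1-(2-m)|=m-1$, which equals the local index at $0$ found in Section 7.

## 9. Splitting of the degenerate zero, and how to prevent it

For $\varepsilon=0$ the field $\tilde V(0,0,\cdot)$ has one zero. For $\varepsilon>0$ the field is perturbed, and a degenerate zero may split. Symmetry restricts how. Let $\Gamma\subset O(4)$ be the group generated by
$$z\mapsto e^{2\pi i/m}z,\qquad z\mapsto\bar z,\qquad x_3\mapsto-x_3,\qquad x_4\mapsto-x_4 .$$
It preserves $k_0$, and its only fixed point in $\mathbb R^4$ is $0$. So $\tilde V(\varepsilon,0,\cdot)$ is $\Gamma$-equivariant by (7), and in particular vanishes at $0$. But on the $z$-plane equivariance permits a linear term $a_0z$ next to $b\bar z^{m-1}$, and nothing forces $a_0=0$ for $\varepsilon>0$. The model is decisive: for real $a,b\neq0$, the equation $az+b\bar z^{m-1}=0$, $z\ne0$, is equivalent (multiply by $\bar z$) to $\bar z^m=-\frac ab|z|^2$, which has exactly $m$ solutions, on the circle $|z|^{m-2}=|a/b|$. An arbitrarily small linear term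 produces $m$ further zeros. This is the exact point at which $k_0$ alone is not enough.

The remedy: the terms permitted by symmetry below the order $m-1$ are finitely many, $|z|^{2j}z$ with $2j+1<m-1$. We add to $k_0$ as many parameters and tune them so that these coefficients vanish for every $\varepsilon$.

**The tuning polynomials.** Let $J=\#\{j\ge1:2j<m\}$, so $1\le J<m$, and for $1\le j\le J$
$$q_j=\sum_{i=0}^j(-1)^i\binom ji^2|z|^{2(j-i)}(x_3^2+x_4^2)^i .$$
It is harmonic: with $a=|z|^2$, $b=x_3^2+x_4^2$, $\Delta_{\mathbb R^4}=4(a\partial_a^2+\partial_a+b\partial_b^2+\partial_b)$ on functions of $(a,b)$, so $\Delta(a^{j-i}b^i)=4\big[(j-i)^2a^{j-i-1}b^i+i^2a^{j-i}b^{i-1}\big]$, and the coefficients $c_i=(-1)^i\binom ji^2$ satisfy $(j-i)^2c_i+(i+1)^2c_{i+1}=0$ since $\binom j{i+1}=\binom ji\frac{j-i}{i+1}$. Put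
$$k_s=k_0+\sum_{j=1}^Js_jq_j,\qquad s\in\mathbb R^J,$$
with extension $F_s$. All $k_s$ are $\Gamma$-invariant. Since $q_j$ has degree $2j$, its extension is $(1+j(1-r^2))q_j$, and on the plane $x_3=x_4=0$
$$F_s(z)=\frac{(m+2)-m|z|^2}{2m}\operatorname{Re}z^m+\sum_js_j\big((j+1)|z|^{2j}-j|z|^{2j+2}\big).\tag{13}$$

*Example.* For $m=3$: $J=1$, $q_1=|z|^2-x_3^2-x_4^2$, one parameter. For $m=4$ again $J=1$.

**The counts do not change for small $s$.** Around each of the finitely many nondegenerate critical points of $k_0$, the implicit function theorem gives, for small $s$, exactly one critical point of $k_s$ in a small neighborhood, with the same Hessian signature and the same sign of $\Delta$; outside these neighborhoods $|\nabla k_0|$ is bounded below. So there is $s_0\in(0,1]$ such that for $|s|\le s_0$ the function $k_s$ is Morse, $\Delta k_s\ne0$ at its critical points, and $D_0=2$, $D_1=m$, $D_2=0$. Also $|\nabla k_0|+|\Delta k_0|$ is continuous and positive, hence $\ge4c_0$ for some $c_0>0$; decreasing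 $s_0$, $|\nabla k_s|+|\Delta k_s|\ge2c_0$, so
$$|\nabla k_s(a)|<c_0\ \Longrightarrow\ |\Delta k_s(a)|\ge c_0\qquad(|s|\le s_0,\ a\in S^3).\tag{14}$$

From now on $V$, $\tilde V$ are the fields of Section 5 for this family.

**Lemma 4 (tuning).** There are $r_0\in(0,1)$, $\varepsilon_3>0$ and a smooth curve $s(\varepsilon)$, $|\varepsilon|<\varepsilon_3$, with $s(0)=0$ and $|s(\varepsilon)|\le s_0$, such that for $0<\varepsilon<\varepsilon_3$ the field $\tilde V(\varepsilon,s(\varepsilon),\cdot)$ has no zero in $0<|\xi|\le r_0$.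

*Proof.* **Step 1: the directions $x_3,x_4$** (to confine zeros to the $z$-plane). By equivariance under $x_3\mapsto-x_3$, $\tilde V_3$ is odd in $\xi_3$; it vanishes at $\xi_3=0$, so $\tilde V_3=\xi_3g_3(\varepsilon,s,\xi)$ with $g_3=\int_0^1\partial_3\tilde V_3(\varepsilon,s,\xi_1,\xi_2,t\xi_3,\xi_4)\,dt$ smooth. Likewise $\tilde V_4=\xi_4g_4$. By (11), $F_0=2(x_3^2-x_4^2)+O(|\xi|^3)$, so (10) gives $g_3(0,0,0)=-2$, $g_4(0,0,0)=2$. Hence near $(0,0,0)$ both are nonzero, and $\tilde V=0$ implies $\xi_3=\xi_4=0$.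

**Step 2: the expansion on the $z$-plane** (to list what symmetry permits). On $\xi_3=\xi_4=0$ we have $\tilde V_3=\tilde V_4=0$. Regard $\tilde V=\tilde V_1+i\tilde V_2$ as a function of $z$. It commutes with $z\mapsto e^{2\pi i/m}z$ and with conjugation. So a Taylor monomial $z^p\bar z^q$ occurs only if $p-q\equiv1\pmod m$, and its coefficient is real. If $p+q\le m-1$, then $|p-q|\le m-1$, so $p-q=1$ or $p-q=1-m$; the latter forces $(p,q)=(0,m-1)$. Taylor's theorem with parameters gives, uniformly for small $(\varepsilon,s)$,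
$$\tilde V=\sum_{2j+1\le m-1}a_j(\varepsilon,s)|z|^{2j}z+b(\varepsilon,s)\bar z^{m-1}+O(|z|^m),\tag{15}$$
with $a_j$, $b$ smooth and real.

**Step 3: the coefficients at $\varepsilon=0$** (to see that $s$ controls them). With $\nabla|z|^{2j}=2j|z|^{2j-2}z$,
$$\nabla\big((j+1)|z|^{2j}-j|z|^{2j+2}\big)=2j(j+1)(1-|z|^2)|z|^{2j-2}z ,$$
so by (10) and (13) the $s$-dependent part of $\tilde V(0,s,z)$ is
$$-(1-|z|^2)^2\sum_jj(j+1)s_j|z|^{2j-2}z .$$
The $s$-independent part, with $\nabla\operatorname{Re}z^m=m\bar z^{m-1}$, is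
$$-\tfrac12(1-|z|^2)\Big[\tfrac{(m+2)-m|z|^2}2\bar z^{m-1}-(\operatorname{Re}z^m)z\Big]=-\tfrac{m+2}4\bar z^{m-1}+O(|z|^{m+1}).$$
Hence $b(0,0)=-\frac{m+2}4$, all $a_j(0,s)$ in (15) are linear in $s$, and $s_j$ enters $a_{j-1}(0,s)$ with coefficient $-j(j+1)$ and otherwise only coefficients $a_i$ with $i>j-1$. So $s\mapsto(a_0,\dots,a_{J-1})(0,s)$ is linear and triangular with diagonal entries $-j(j+1)$, $1\le j\le J$: invertible. (These $a_j$ do occur in (15), as $2(J-1)+1\le m-2$.)

**Step 4: tuning.** By the implicit function theorem there is a smooth $s(\varepsilon)$ with $s(0)=0$ and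
$$a_0=\dots=a_{J-1}=0\quad\text{at }(\varepsilon,s(\varepsilon)).\tag{16}$$
If $m$ is odd, $J=\frac{m-1}2$, and every $a_j$ in (15) has $j\le\frac{m-3}2=J-1$: all vanish. If $m$ is even, $J=\frac m2-1$, and exactly one survives, $a_J|z|^{m-2}z$. It has the same order as $\bar z^{m-1}$, but $a_J(\varepsilon,s(\varepsilon))\to a_J(0,0)=0$ as $\varepsilon\to0$, while $b\to-\frac{m+2}4$. So with $s=s(\varepsilon)$
$$|\tilde V|\ge(|b|-|a_J|)|z|^{m-1}-C|z|^m>0\qquad(0<|z|<r_1)$$
with $r_1$ independent of small $\varepsilon$ (omit $a_J$ if $m$ is odd). Together with Step 1 this gives $r_0$ and $\varepsilon_3$. $\square$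

*Example.* For $m=3$, $\tilde V(0,s,z)=-2sz-\frac54\bar z^2+O(|z|^3)$, and tuning means choosing $s(\varepsilon)$ so that $a_0(\varepsilon,s(\varepsilon))=0$.

The local picture is settled. What is left is global: every solution, not only those near $1$, must come from a zero of $V$, and zeros must not hide near $\partial B$.

## 10. Compactness modulo conformal maps

*What this section is for.* We show that when $\kappa$ is $C^1$-close to $1$, every solution becomes close to $1$ after a conformal change. The danger is several bubbles at once; moving spheres exclude it.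

**Proposition 1.** Let $u_i$ be solutions of (2) with smooth $\kappa_i$, where $\eta_i:=\|\kappa_i-1\|_{C^1(S^3)}\to0$. After passing to a subsequence there are conformal $\varphi_i$ with $T_{\varphi_i}u_i\to1$ in $C^1(S^3)$.

*Proof.* Let $M_i=\max u_i=u_i(P_i)$. At $P_i$, $-\Delta u_i\ge0$, so $M_i\le\kappa_iM_i^5$ and $\liminf M_i\ge1$.

**Step 1: bounded maxima.** If $M_i$ is bounded along a subsequence, elliptic estimates bound $u_i$ in $W^{2,q}$ for all $q<\infty$, so along a further subsequence $u_i\to u$ in $C^1$. The limit is smooth, $u\ge0$, solves (2) with $\kappa=1$, and $\max u\ge1$; by the strong maximum principle $u>0$. By Obata $u=T_\psi1$, so $T_{\psi^{-1}}u=1$ and $T_{\psi^{-1}}u_i\to1$ in $C^1$. From now on $M_i\to\infty$. Composing with rotations, we may take $P_i=P$ fixed. I drop the index $i$; $o(1)$ refers to $i\to\infty$.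

**Step 2: rescaling at the maximum.** Use stereographic coordinates $y\in\mathbb R^3$ from $-P$, with $P\leftrightarrow0$ and $g_0=\big(\frac2{1+|y|^2}\big)^2|dy|^2$. Let $w(y)=u\,\big(\frac2{1+|y|^2}\big)^{1/2}$. By conformal covariance $-\Delta w=\frac34\kappa w^5$ on $\mathbb R^3$, and $w\le w(0)=\sqrt2M$. Put $R=M^2$,
$$v(x)=\frac{w(x/M^2)}{\sqrt2M},\qquad\hat\kappa(x)=\kappa(x/M^2).$$
Then $-\Delta v=M^{-4}(\sqrt2M)^4\frac34\hat\kappa v^5$, that is,
$$-\Delta v=3\hat\kappa v^5,\quad0<v\le v(0)=1,\quad|\hat\kappa(x)-\hat\kappa(x')|\le2\eta R^{-1}|x-x'|\tag{17}$$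
(in the $y$-coordinates the gradient of $\kappa$ is at most $2\eta$). Elliptic estimates give subsequential limits in $C^2_{loc}$, which are nonnegative solutions of $-\Delta U=3U^5$ with $U\le U(0)=1$, hence positive. By Caffarelli–Gidas–Spruck and this normalization, $v\to U:=(1+|x|^2)^{-1/2}$ in $C^2_{loc}$.

**Step 3: the claim $\limsup R\min_{|x|=R}v\le1$.** This says that far out, $v$ is no larger than the single bubble $U$. Suppose that along a subsequence $R\min_{|x|=R}v\ge1+3\tau$ with $0<\tau<1$. For $\lambda\in[\frac12,1+\tau]$ let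
$$x^\lambda=\frac{\lambda^2x}{|x|^2},\qquad v^\lambda(x)=\frac\lambda{|x|}v(x^\lambda),\qquad\Sigma_\lambda=\{\lambda<|x|<R\}.$$
The Kelvin transform gives $-\Delta v^\lambda=3\hat\kappa(x^\lambda)(v^\lambda)^5$, and $v\le1$ gives $v^\lambda\le\lambda/|x|\le2/|x|$. We want to compare $v$ with $v^\lambda$; since $\hat\kappa$ is not constant we need a correction. Let
$$A=192\,\eta R^{-1},\qquad h_\lambda=-\frac A2\Big(\frac1\lambda-\frac1{|x|}\Big)^2,\qquad W_\lambda=v-v^\lambda+h_\lambda .$$
As $\Delta|x|^{-2}=2|x|^{-4}$ and $\Delta|x|^{-1}=0$ off $0$, $-\Delta h_\lambda=A|x|^{-4}$; and $-2A\le h_\lambda\le0$ in $\Sigma_\lambda$, as $0\le\frac1\lambda-\frac1{|x|}\le2$. The error $\mathcal E=3(\hat\kappa(x)-\hat\kappa(x^\lambda))(v^\lambda)^5$ satisfies, since $|x-x^\lambda|\le|x|$,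
$$|\mathcal E|\le6\eta R^{-1}|x|\cdot32|x|^{-5}=A|x|^{-4}.$$
Put $\zeta=\frac{v^5-(v^\lambda)^5}{v-v^\lambda}\ge0$ (read $5v^4$ where $v=v^\lambda$). Then
$$-\Delta W_\lambda=3\hat\kappa\zeta(W_\lambda-h_\lambda)+\mathcal E+A|x|^{-4}\ge3\hat\kappa\zeta W_\lambda\quad\text{in }\Sigma_\lambda.\tag{18}$$
On $|x|=\lambda$, $W_\lambda=0$. On $|x|=R$, for $i$ large,
$$W_\lambda\ge\frac{1+3\tau}R-\frac{1+\tau}R-\frac{384\eta}R\ge\frac\tau R>0 .$$
Let $\mathcal L=\{\lambda\in[\frac12,1+\tau]:W_\lambda\ge0\text{ in }\Sigma_\lambda\}$; it is closed. We show that it is nonempty and relatively open.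

*$\frac12\in\mathcal L$ for $i$ large.* We have $U^\lambda=(|x|^2/\lambda^2+\lambda^2)^{-1/2}$ and
$$\Big(\frac{|x|^2}{\lambda^2}+\lambda^2\Big)-(1+|x|^2)=(1-\lambda^2)\Big(\frac{|x|^2}{\lambda^2}-1\Big).\tag{19}$$
So for $\lambda<1$, $U>U^\lambda$ for $|x|>\lambda$, and $U-U^\lambda$ has positive radial derivative at $|x|=\lambda$. Hence $U-U^{1/2}\ge2c(|x|-\frac12)$ on $\frac12\le|x|\le2$ for some $c>0$. The difference $(v-v^{1/2})-(U-U^{1/2})$ vanishes on $|x|=\frac12$ and tends to $0$ in $C^1$ on this annulus, so $v-v^{1/2}\ge c(|x|-\frac12)$ there for $i$ large. Since $2-\frac1{|x|}=\frac2{|x|}(|x|-\frac12)\le4(|x|-\frac12)$, also $|h_{1/2}|\le8A(|x|-\frac12)^2\le12A(|x|-\frac12)$, and $A\to0$. So $W_{1/2}\ge0$ for $\frac12\le|x|\le2$.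

For $|x|\ge2$: $v$ is positive and superharmonic, and the harmonic function $\frac2{|x|}\min_{|x|=2}v$ is $\le v$ on $|x|=2$ and tends to $0$ at infinity; by the maximum principle it is $\le v$. Since $2U(2)=2/\sqrt5>0.89$, $v\ge0.8/|x|$ for $i$ large. For $2\le|x|\le R$ also $v^{1/2}\le0.5/|x|$ and $|h_{1/2}|\le384\eta/R\le0.3/|x|$ for $i$ large. So $W_{1/2}\ge0$.

*$\mathcal L$ is relatively open.* If $\lambda\in\mathcal L$, then by (18) $W_\lambda$ is nonnegative and superharmonic in $\Sigma_\lambda$, and not identically $0$, as it is positive on $|x|=R$. So $W_\lambda>0$ in $\Sigma_\lambda$, and by Hopf's lemma $\partial_rW_\lambda>0$ on $|x|=\lambda$. Suppose $\lambda_j\to\lambda$ with $\lambda_j\notin\mathcal L$. The boundary values of $W_{\lambda_j}$ are $\ge0$, so $W_{\lambda_j}$ has a negative interior minimum at some $x_j$, with $\nabla W_{\lambda_j}(x_j)=0$. A limit point $x$ of the $x_j$ has $W_\lambda(x)\le0$, so $|x|=\lambda$, and $\nabla W_\lambda(x)=0$. This contradicts Hopf.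

Hence $\mathcal L=[\frac12,1+\tau]$ for all large $i$. Letting $i\to\infty$ with $\lambda=1+\tau$ (then $h_\lambda\to0$, $R\to\infty$): $U\ge U^{1+\tau}$ for $|x|>1+\tau$. But for $\lambda>1$ the right side of (19) is negative when $|x|>\lambda$, so $U^\lambda>U$. This contradiction proves the claim.

**Step 4: the mass concentrates in one bubble.** On $|y|=1$, which is the equator at chordal distance $\sqrt2$ from $P$, we have $w=u$ and $|x|=R$, so $Rv=M^2u/(\sqrt2M)=Mu/\sqrt2$. By Step 3 there is $Q$ on the equator with $Mu(Q)\le\sqrt2(1+o(1))$. The Green function of $-\Delta+\frac34$ on $S^3$ is $\frac1{4\pi|Q-P'|}$ (chordal distance), so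
$$u(Q)=\frac3{16\pi}\int\frac{\kappa u^5}{|Q-P'|}\,d\sigma(P').$$
For fixed $\rho$ let $\mathcal B=\{|x|<\rho\}=\{|y|<\rho M^{-2}\}$. Since $d\sigma=\big(\frac2{1+|y|^2}\big)^3dy$, $u^5d\sigma=w^5\big(\frac2{1+|y|^2}\big)^{1/2}dy$. On $\mathcal B$ the last factor is $\sqrt2+o(1)$, and $w^5dy=(\sqrt2M)^5v^5M^{-6}dx$, so
$$M\int_{\mathcal B}\kappa u^5d\sigma\to8\int_{B_\rho}U^5dx=\frac{32\pi}3(1-e(\rho)),\qquad e(\rho)\to0\ \text{ as }\rho\to\infty,$$
because $3\int_{\mathbb R^3}U^5=\int-\Delta U=4\pi$. As $|Q-P'|=\sqrt2+o(1)$ on $\mathcal B$ and $\le2$ everywhere,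
$$\sqrt2(1+o(1))\ge Mu(Q)\ge\sqrt2(1-e(\rho))+o(1)+\frac3{32\pi}(1-\eta)M\int_{S^3\setminus\mathcal B}u^5d\sigma .$$
With $u\le M$ we conclude
$$\limsup\int_{S^3\setminus\mathcal B}u^6d\sigma\le\limsup M\int_{S^3\setminus\mathcal B}u^5d\sigma\le Ce(\rho).\tag{20}$$

**Step 5: convergence after a dilation.** Let $\varphi$ be the conformal map of $S^3$ given by $x\mapsto x/M^2$ in stereographic coordinates, and $\tilde u=T_\varphi u$. In the flat picture $T_\varphi$ sends $w$ to $M^{-1}w(x/M^2)=\sqrt2v$, and $\tilde u\big(\frac2{1+|x|^2}\big)^{1/2}=\sqrt2\,U\tilde u$; so $\tilde u=v/U$. It solves (2) with $\kappa\circ\varphi\to1$ uniformly, $\tilde u\to1$ in $C^2_{loc}(S^3\setminus\{-P\})$, and by conformal invariance of $\int u^6$, (20) gives $\int_{\{|x|\ge\rho\}}\tilde u^6d\sigma\le Ce(\rho)+o(1)$. It remains to exclude bad behavior at $-P$.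

Let now $\zeta$ be a smooth cutoff with $\zeta=1$ for $|x|\ge2\rho$ and support in $\{|x|\ge\rho\}$, and $\omega=\zeta\tilde u^2$. Test the equation with $\zeta^2\tilde u^3$. Using
$$2\zeta\tilde u^3\nabla\zeta\cdot\nabla\tilde u\ge-\zeta^2\tilde u^2|\nabla\tilde u|^2-\tilde u^4|\nabla\zeta|^2$$
and dropping $\frac34\int\zeta^2\tilde u^4\ge0$,
$$2\int\zeta^2\tilde u^2|\nabla\tilde u|^2\le\int\tilde u^4|\nabla\zeta|^2+\tfrac34\int(\kappa\circ\varphi)\tilde u^4\omega^2 .$$
Since $|\nabla\omega|^2\le8\zeta^2\tilde u^2|\nabla\tilde u|^2+2\tilde u^4|\nabla\zeta|^2$, Hölder with exponents $\frac32,3$ gives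
$$\int|\nabla\omega|^2\le6\int|\nabla\zeta|^2\tilde u^4+3\int(\kappa\circ\varphi)\tilde u^4\omega^2\le C_\rho+4\|\tilde u\|^4_{L^6(\mathrm{supp}\,\zeta)}\|\omega\|^2_{L^6};$$
here $C_\rho$ is bounded because $\tilde u\to1$ on the support of $\nabla\zeta$. By Sobolev, $\|\omega\|^2_{L^6}\le C(\|\nabla\omega\|^2_{L^2}+\|\omega\|^2_{L^2})$, and $\|\omega\|_{L^2}^2\le\int_{\mathrm{supp}\,\zeta}\tilde u^4$ is bounded by the $L^6$ bound. Fix $\rho$ so large that the last term above is absorbed for all large $i$. Then $\omega$ is bounded in $L^6$, so $\tilde u$ is bounded in $L^{12}(S^3)$ (on $|x|\le2\rho$ it converges uniformly). Then $\tilde u^5$ is bounded in $L^{12/5}$, and $\tilde u$ is bounded in $W^{2,12/5}(S^3)\subset L^\infty(S^3)$, as $\frac{12}5>\frac32$. So $\tilde u$ is bounded in $W^{2,q}(S^3)$ for all $q<\infty$ and precompact in $C^1$. Every limit equals $1$ off $-P$, hence everywhere. $\square$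

## 11. Every solution comes from a zero of $V$

*What this section is for.* Proposition 1 gives some conformal map; the reduction requires the one that also achieves orthogonality to the $x_j$.

**Lemma 5 (normalization).** There are $t_2,C>0$ such that if $v\in C^0(S^3)$ and $\|v-1\|_{C^0}\le t\le t_2$, then for some $|\eta|\le Ct$: $\int x_jT_{\varphi_\eta}v\,d\sigma=0$ for all $j$, and $\|T_{\varphi_\eta}v-1\|_{C^0}\le Ct$.

*Proof.* Let $Y_v(\eta)=\int x\,T_{\varphi_\eta}v\,d\sigma\in\mathbb R^4$, continuous in $\eta$. Since $T_{\varphi_\eta}1=\big(\frac{1-|\eta|^2}{|x+\eta|^2}\big)^{1/2}=1-x\cdot\eta+O(|\eta|^2)$ and $\int x_ix_j=\frac{\pi^2}2\delta_{ij}$, $Y_1(\eta)=-\frac{\pi^2}2\eta+O(|\eta|^2)$; and $|Y_v-Y_1|\le C_1t$ for $|\eta|\le\frac12$. So $\eta\mapsto\eta+\frac2{\pi^2}Y_v(\eta)$ is $O(|\eta|^2)+O(t)$, and it maps $\{|\eta|\le C't\}$ into itself if $C'$ is large and then $t$ small. Brouwer gives a fixed point, i.e. $Y_v(\eta)=0$. Finally $T_{\varphi_\eta}v-1=T_{\varphi_\eta}(v-1)+(T_{\varphi_\eta}1-1)=O(t)$.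 $\square$

**Lemma 6.** There is $\varepsilon_1>0$ such that for $0<\varepsilon<\varepsilon_1$, $|s|\le s_0$, and any solution $u$ of (2) with $\kappa=1+\varepsilon k_s$, there is $\xi\in B$ with
$$T_{\varphi_\xi}u=w(\varepsilon k_s\circ\varphi_\xi)\quad\text{and}\quad V(\varepsilon,s,\xi)=0 .$$

*Proof.* Let $0<t\le t_2$. For $\varepsilon_1$ small, depending on $t$, some conformal $\varphi$ has $\|T_\varphi u-1\|_{C^0}\le t$: otherwise there would be $\varepsilon_n\to0$, $|s_n|\le s_0$ and solutions $u_n$ with $\|T_\varphi u_n-1\|_{C^0}>t$ for all conformal $\varphi$, contradicting Proposition 1, since $\varepsilon_n\|k_{s_n}\|_{C^1}\to0$. By Lemma 5, replacing $\varphi$ by $\varphi\circ\varphi_\eta$, we get also $\int x_jT_\varphi u=0$, with $\|T_\varphi u-1\|_{C^0}\le Ct$. Write $\varphi=\varphi_\xi\circ R$. Then $T_\varphi u=T_RT_{\varphi_\xi}u=(T_{\varphi_\xi}u)\circ R$, so $\hat u:=T_{\varphi_\xi}u=(T_\varphi u)\circ R^{-1}$ has the same two properties. It solves (2) with $1+\varepsilon k_s\circ\varphi_\xi$,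 that is, (5) with $f=\varepsilon k_s\circ\varphi_\xi$ and $\Lambda=0$. Moreover
$$-\Delta(\hat u-1)+\tfrac34(\hat u-1)=\tfrac34\big((1+\varepsilon k_s\circ\varphi_\xi)\hat u^5-1\big)=O(t+\varepsilon)\quad\text{in }C^0,$$
so $\|\hat u-1\|_{W^{2,4}}<t_1$ if first $t$ and then $\varepsilon_1\leq\varepsilon_0$ are small. The uniqueness in Step 1 of Section 5 gives $\hat u=w(f)$ and $\Lambda(f)=0$. $\square$

## 12. No zeros near the boundary of the ball

*What this section is for.* $V$ is defined on the open ball, and its leading part (10) degenerates at $\partial B$. A compactness argument needs $|\xi|\le1-\delta_0$. The naive estimate $\tilde V=\tilde V(0,\cdot)+O(\varepsilon)$ does not give it, because $\tilde V(0,\cdot)$ is itself small near $\partial B$; we need an error that is small together with it. The identity (4) supplies one that is quadratic in the oscillation of $k_s\circ\varphi_\xi$.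

**Lemma 7.** There are $\delta_0,\varepsilon_2>0$ such that in Lemma 6, if $\varepsilon<\varepsilon_2$, then $|\xi|\le1-\delta_0$.

*Proof.* Let $\hat u=T_{\varphi_\xi}u$, $k_\xi=k_s\circ\varphi_\xi$, $\delta=1-|\xi|$; we may assume $\delta\le\frac12$. Put $a=\xi/|\xi|$, $c=k_s(a)$, and let $\beta=(1+\varepsilon c)^{-1/4}$, the constant solution of (2) with $\kappa=1+\varepsilon c$. Constants $C$ are uniform in $s,\xi,\varepsilon$.

**Step 1: Kazdan–Warner, integrated by parts.** Lemma 1 for $\hat u$ and $\kappa=1+\varepsilon k_\xi$ gives $\int\langle\nabla(k_\xi-c),\nabla x_j\rangle\hat u^6=0$. Integrating by parts with $\Delta x_j=-3x_j$,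
$$\int(k_\xi-c)\big(3x_j\hat u^6-\langle\nabla\hat u^6,\nabla x_j\rangle\big)d\sigma=0.\tag{21}$$

**Step 2: $\hat u$ is close to the constant $\beta$.** Let $p=\hat u-\beta$. By Lemma 6 and the bound on $w(f)-1$, $\|\hat u-1\|_{C^1}+|\beta-1|\le C\varepsilon$, so $|p|\le C\varepsilon$; and $p\perp x_j$. Subtract the equations of $\hat u$ and $\beta$, and use $(1+\varepsilon c)\beta^4=1$:
$$-\Delta p+\tfrac34p=\tfrac34(1+\varepsilon c)(\hat u^5-\beta^5)+\tfrac34\varepsilon(k_\xi-c)\hat u^5=\tfrac{15}4p+O(p^2)+\tfrac34\varepsilon(k_\xi-c)\hat u^5 .$$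
So $-\Delta p-3p=\frac34\varepsilon(k_\xi-c)\hat u^5+O(\varepsilon|p|)$. On $\{x_j\}^\perp$ the operator $-\Delta-3$ has a bounded inverse from $L^2$ to $H^2$; for $\varepsilon$ small the last term is absorbed and $\|p\|_{H^2}\le C\varepsilon\|k_\xi-c\|_{L^2}$. Since $\hat u^6-\beta^6$ is $p$ times a polynomial in $\hat u,\beta$, bounded in $C^1$,
$$\|\hat u^6-\beta^6\|_{H^1}\le C\varepsilon\|k_\xi-c\|_{L^2}.$$

**Step 3: the quadratic bound.** Insert $\hat u^6=\beta^6+(\hat u^6-\beta^6)$ in (21). The constant contributes $3\beta^6\int k_\xi x_j$, as $\int cx_j=0$. With (9),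
$$(1-|\xi|^2)|\nabla F_s(\xi)|\le C\Big|\int k_\xi x\,d\sigma\Big|\le C\varepsilon\|k_\xi-c\|^2_{L^2}.\tag{22}$$

**Step 4: the oscillation of $k_\xi$.** For $y\in S^3$, $|y-\xi|\ge\delta$ and $|y-a|\le|y-\xi|+\delta\le2|y-\xi|$, so $|y-\xi|\ge\max(\delta,\frac12|y-a|)$. Hence
$$\|k_\xi-c\|^2_{L^2}=\int(k_s(y)-k_s(a))^2P_\xi(y)\,d\sigma\le C\delta^3\int\frac{|y-a|^2}{\max(\delta,|y-a|/2)^6}\,d\sigma\le C\delta^2 ,$$
since the part $|y-a|\le2\delta$ of the integral is at most $C\delta^5\delta^{-6}$ and the rest at most $C\int_{2\delta}^2t^2t^{-6}t^2\,dt\le C\delta^{-1}$. As $1-|\xi|^2\ge\delta$, (22) gives $|\nabla F_s(\xi)|\le C\varepsilon\delta$.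

**Step 5: contradiction for small $\delta$.** $F_s$ is a polynomial with coefficients bounded uniformly in $|s|\le s_0$. By Lemma 2 its tangential gradient at $\xi$ is $\nabla k_s(a)+O(\delta)$, and $\partial_rF_s(\xi)=-\delta\Delta k_s(a)+O(\delta^2)$. So $|\nabla k_s(a)|\le C\delta$; for $\delta$ small this is $<c_0$, hence $|\Delta k_s(a)|\ge c_0$ by (14), and
$$c_0\delta\le|\partial_rF_s(\xi)|+C\delta^2\le C\varepsilon\delta+C\delta^2 .$$
This is impossible if $\delta<\delta_0$ and $\varepsilon<\varepsilon_2$ with $\delta_0,\varepsilon_2$ small. $\square$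

## 13. Exactly one solution: proof of Theorem 1

Let $s(\varepsilon)$, $r_0$ be as in Lemma 4, and $K_\varepsilon=6(1+\varepsilon k_{s(\varepsilon)})$.

**Uniqueness.** On the compact set $r_0\le|\xi|\le1-\delta_0$, $\tilde V(0,0,\xi)=-\frac12(1-|\xi|^2)\nabla F_0(\xi)\ne0$ by Lemma 3(i). By continuity $\tilde V(\varepsilon,s(\varepsilon),\xi)\ne0$ there for $\varepsilon$ small. By Lemma 4 it has no zero in $0<|\xi|\le r_0$ either. Let $u$ be any solution of (1) with $K=K_\varepsilon$, $\varepsilon>0$ small. By Lemmas 6 and 7 there is $|\xi|\le1-\delta_0$ with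
$$T_{\varphi_\xi}u=w(\varepsilon k_{s(\varepsilon)}\circ\varphi_\xi),\qquad\varepsilon\tilde V(\varepsilon,s(\varepsilon),\xi)=V(\varepsilon,s(\varepsilon),\xi)=0 .$$
So $\xi=0$, and as $\varphi_0=\mathrm{id}$, $u=w(\varepsilon k_{s(\varepsilon)})$.

**Existence.** By (7), $V(\varepsilon,s(\varepsilon),0)$ is fixed by $\Gamma$, hence is $0$. So $w(\varepsilon k_{s(\varepsilon)})$ solves (2) with $\kappa=1+\varepsilon k_{s(\varepsilon)}$. It is $C^1$-close to $1$, hence positive, and it is smooth by elliptic regularity.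

**The counts.** For $\varepsilon$ small, $K_\varepsilon>0$ and $|s(\varepsilon)|\le s_0$. The critical points of $K_\varepsilon$, their Hessian signatures and the signs of the Laplacian are those of $k_{s(\varepsilon)}$. By the choice of $s_0$ in Section 9, $K_\varepsilon$ is Morse with $\Delta K_\varepsilon\ne0$ at its critical points and $D_0=2$, $D_1=m$, $D_2=0$. Hence $N(K_\varepsilon)=|1-(2-m)|=m-1\ge2$. This proves Theorem 1. $\blacksquare$

As $m\ge3$ is arbitrary, the conjecture fails for every value $N(K)\ge2$; already $m=3$, $N=2$ disproves it.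

## 14. The kernel at the unique solution: proof of Theorem 2

*What this section is for.* We compute the linearization by differentiating the reduction in $\xi$ at $\xi=0$. Let $k=k_{s(\varepsilon)}$, $w$ the unique solution, $w_\xi=w(\varepsilon k\circ\varphi_\xi)$, and $V(\xi)=V(\varepsilon,s(\varepsilon),\xi)$. Up to sign the linearization of (1) at $w$ is
$$\mathcal Lh=-\Delta h+\tfrac34h-\tfrac{15}4(1+\varepsilon k)w^4h .$$

**Step 1: four approximate kernel elements.** For $\eta\in\mathbb R^4$ write $x_\eta=x\cdot\eta$ and $X=2\nabla x_\eta$. On $S^3$, to first order in $\xi$, $\varphi_\xi(x)=x+2\big(\xi-(\xi\cdot x)x\big)$, so $\partial_\eta\varphi_\xi|_{\xi=0}=X$. Differentiating (5) with $f=\varepsilon k\circ\varphi_\xi$ at $\xi=0$,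
$$\mathcal L(\partial_\eta w_\xi)-\tfrac34\varepsilon(Xk)w^5=\sum_j(\partial_\eta V_j)x_j .$$
On the other hand $T_{\varphi_\xi}w$ solves (2) with $(1+\varepsilon k)\circ\varphi_\xi$ exactly. Differentiating this,
$$\mathcal L(Y_\eta)-\tfrac34\varepsilon(Xk)w^5=0,\qquad Y_\eta=Xw+\tfrac16(\operatorname{div}X)w=Xw-x_\eta w ,$$
as $\operatorname{div}X=2\Delta x_\eta=-6x_\eta$. So $h_\eta=\partial_\eta w_\xi|_{\xi=0}-Y_\eta$ satisfies
$$\mathcal Lh_\eta=\sum_j(\partial_\eta V_j)(0)\,x_j,\qquad h_\eta=x_\eta+O(\varepsilon)\ \text{in }L^2.\tag{23}$$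
The second statement holds since $w=1+O(\varepsilon)$ in $C^1$, and $\partial_\eta w_\xi=Dw(\varepsilon k)[\varepsilon Xk]=O(\varepsilon)$.

**Step 2: $\dim\ker\mathcal L\ge2$.** Let $\eta$ be in the $z$-plane. On this plane $V_3=V_4=0$, and by (15), (16) the linear part of $V_1+iV_2$ in $z$ is $\varepsilon a_0z=0$, because $m\ge3$ makes $\bar z^{m-1}$ of order at least $2$. So $\partial_\eta V(0)=0$, and $h_{e_1},h_{e_2}\in\ker\mathcal L$. By (23) they are linearly independent for small $\varepsilon$.

**Step 3: the kernel is orthogonal to $x_3,x_4$.** For $\eta=e_3$: $V_1,V_2,V_4$ are even in $\xi_3$, so their $\xi_3$-derivatives vanish at $0$, while $\partial_3V_3(0)=\varepsilon g_3$, where $g_3=g_3(\varepsilon,s(\varepsilon),0)\ne0$. So $\mathcal Lh_{e_3}=\varepsilon g_3x_3$. Likewise $V_1,V_2,V_3$ are even in $\xi_4$, and $\mathcal Lh_{e_4}=\varepsilon g_4x_4$ with $g_4\ne0$. If $e\in\ker\mathcal L$, symmetry of $\mathcal L$ gives $0=\int(\mathcal Le)h_{e_3}=\varepsilon g_3\int ex_3$; so $e\perp x_3$,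 and in the same way $e\perp x_4$.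

**Step 4: $\dim\ker\mathcal L\le2$.** Let $e\in\ker\mathcal L$ be also orthogonal to $x_1,x_2$. Then
$$(-\Delta-3)e=\tfrac{15}4\big((1+\varepsilon k)w^4-1\big)e,$$
whose $L^2$ norm is $O(\varepsilon)\|e\|_{L^2}$, and $e\perp x_j$ for all $j$. So $\|e\|_{L^2}\le C\varepsilon\|e\|_{L^2}$ and $e=0$ for $\varepsilon$ small. Hence $e\mapsto(\int x_1e,\int x_2e)$ is injective on $\ker\mathcal L$. This proves Theorem 2. $\blacksquare$

## 15. Why a kernel of dimension at least two is unavoidable, given the degree formula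

This section is conditional and nothing above depends on it. It assumes the following published statement (Chang–Gursky–Yang, Calc. Var. PDE 1 (1993); Y.Y. Li, J. Differential Equations 120 (1995); Schoen–Zhang, Calc. Var. PDE 4 (1996)), which is not reproved here: *for $K$ positive Morse on $S^3$ with $\Delta K\ne0$ at critical points, for all sufficiently large $C$ every solution of (1) lies in $\Omega_C=\{u\in C^{2,\alpha}:C^{-1}<u<C,\ \|u\|_{C^{2,\alpha}}<C\}$, and the Leray–Schauder degree at $0$ of $\Psi(u)=u-(-\Delta+\frac34)^{-1}(\frac18Ku^5)$ on $\Omega_C$ has absolute value $N(K)$.*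

**Remark 2 (conditional).** If the linearized operator at every solution has kernel of dimension $\le1$, then (1) has at least $N(K)$ solutions.

*Argument.* If there are infinitely many solutions, there is nothing to prove. Otherwise all are isolated, and $N(K)\le\sum_u|\mathrm{ind}(\Psi,u)|$. If $\Psi'(u)$ is injective, its index is $\pm1$. Suppose $\dim\ker\Psi'(u)=1$. The compact operator $\mathrm{Id}-\Psi'(u)$ is symmetric for the inner product $\int\nabla f\cdot\nabla g+\frac34fg$. If $e=\Psi'(u)y$ lies in the kernel, then the square norm of $e$ is the product of $\Psi'(u)y$ with $e$, which equals the product of $y$ with $\Psi'(u)e=0$; so $e=0$. As the Fredholm index is $0$, kernel and range of $\Psi'(u)$ are complementary. By Lyapunov–Schmidt reduction the index of $\Psi$ at $u$ is $\pm1$ times the index of an isolated zero of a scalar function on an interval, which lies in $\{-1,0,1\}$. In all cases $|\mathrm{ind}(\Psi,u)|\le1$, so the number of solutions is at least $N(K)$. $\square$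

So, given the degree formula, in any example with $N(K)>1$ and a single solution the kernel has dimension at least $2$; by Theorem 2 the value $2$ occurs.
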